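\title{Every monic integer polynomial is, up to a shift, a factor of the chromatic polynomial of a biclique}

\begin{abstract}
A biclique is a graph whose vertices can be partitioned into two cliques. We prove that for every monic $p\in\mathbb Z[x]$ and every sufficiently large integer $n$ there is a biclique whose chromatic polynomial is $p(x-n)$ times a product of linear factors with integer roots. The biclique is a chordal graph with one vertex added. The proof computes the chromatic polynomials of an explicit family of bicliques with many free integer parameters, solves for the parameters over the reals, and repairs the rounding error by an expansion in base $M$.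
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple. For a graph $G$ on $N$ vertices and an integer $x\ge0$, let $P(G;x)$ be the number of proper colorings of $G$ with colors from a set of $x$ colors. Write $(u)_m=u(u-1)\cdots(u-m+1)$. A coloring is a partition of the vertices into nonempty independent sets together with distinct colors for the parts, so $P(G;x)=\sum_k \alpha_k\,(x)_k$, where $\alpha_k$ counts such partitions into $k$ parts. Since $\alpha_N=1$, this \emph{chromatic polynomial} is monic of degree $N$ with integer coefficients.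

Which polynomials divide a chromatic polynomial? Two restrictions are immediate.
\begin{itemize}
\item[(A)] By Gauss's lemma, a monic factor in $\mathbb Q[x]$ of a monic polynomial in $\mathbb Z[x]$ lies in $\mathbb Z[x]$. So every monic rational factor of $P(G;x)$ has integer coefficients.
\item[(B)] The coefficients of $P(G;x)$ alternate in sign \cite{Whitney}. For $x<0$ all terms of $(-1)^NP(G;x)$ are therefore nonnegative and the leading one is positive, so $P(G;x)$ has no negative root. For instance, $x+1$ divides no chromatic polynomial.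
\end{itemize}
Restriction (A) is arithmetic and is unchanged by an integer translation $x\mapsto x-n$. Restriction (B) concerns the position of the roots and disappears after a large translation. It is natural to guess that, up to translation, (A) is the only restriction, and to ask how small a class of graphs already shows this.

A \emph{biclique} is a graph whose vertex set can be partitioned into two possibly empty cliques $V$ and $W$; equivalently, its complement is bipartite. The following conjecture is posed in \cite{source}: \emph{for every monic $p\in\mathbb Z[x]$ there are a biclique $G$ and an integer $n\ge0$ such that $p(x-n)$ is a factor of $P(G;x)$.} The complete graphs, with $P(K_m;x)=(x)_m$, settle degree one. The $4$-cycle is a biclique, and $P(C_4;x)=x(x-1)(x^2-3x+3)$ contains the translate $p(x-1)$ of $p=x^2-x+1$. We prove the conjecture in a stronger form. Recall that a graph is \emph{chordal} if it has no induced cycle of length at least $4$.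

\begin{theorem}\label{thm:main}
Let $p\in\mathbb Z[x]$ be monic. There is $n_0=n_0(p)\ge0$ such that for every integer $n\ge n_0$ there is a biclique $G$ with
\[
P(G;x)=p(x-n)\cdot\prod_j(x-a_j),\qquad a_j\in\mathbb Z .
\]
Moreover, $G$ can be chosen with a vertex $w$ such that $G-w$ is chordal.
\end{theorem}

The proof has a combinatorial half and an arithmetic half. Sections \ref{sec:count} and \ref{sec:stair} construct bicliques whose chromatic polynomial is a product of integer linear factors and one factor $Q$ of degree $d=\deg p$, which depends linearly on many integer parameters, each ranging over an interval. Sections \ref{sec:quad} and \ref{sec:general} show that every monic $p$ has a translate of the form $Q$, first for quadratics by hand and then in general. Section \ref{sec:conseq} collects consequences and shows in which respects the theorem is sharp. For a ring $\mathcal R$, we write $\mathcal R[z]_{<d}$ for the set of polynomials of degree less than $d$.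

\section{Counting colorings of a biclique}\label{sec:count}

Let $G$ be a biclique with cliques $V,W$ and let $H$ be its complement, a bipartite graph with parts $V,W$. Two vertices may share a color exactly when they are adjacent in $H$. For an integer $\ell\ge0$ let $L$ be a set of $\ell$ \emph{free colors}, and let $g_H(\ell)$ be the number of injections $f\colon V\to W\sqcup L$ with $f(v)\in N_H(v)\cup L$ for all $v\in V$.

\begin{lemma}\label{lem:count}
For every integer $x\ge|W|$ we have $P(G;x)=(x)_{|W|}\,g_H(x-|W|)$.
\end{lemma}

\begin{proof}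
The clique $W$ can be colored in $(x)_{|W|}$ ways, and $\ell=x-|W|$ colors stay free. Each $v\in V$ then takes a free color or the color of an $H$-neighbor in $W$, and distinct vertices of the clique $V$ take distinct colors. These choices are the injections counted by $g_H(\ell)$.
\end{proof}

Sorting injections by the set of vertices mapped into $W$ gives $g_H(\ell)=\sum_i\mu_i\,(\ell)_{|V|-i}$, where $\mu_i$ is the number of $i$-edge matchings of $H$. A first attempt at the conjecture would take $|V|=d$ and try to prescribe $\mu_1,\dots,\mu_d$; but these numbers depend nonlinearly on $H$ and constrain each other (for example $\mu_i\le\binom{\mu_1}{i}$). We let $V$ be large instead and start from graphs for which $g_H$ factors completely.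

\begin{lemma}\label{lem:nested}
Suppose $V=\{v_1,\dots,v_j\}$ with $N_H(v_1)\subseteq\dots\subseteq N_H(v_j)$. Then $G$ is chordal, and $g_H(\ell)=\prod_{i=1}^j\bigl(\ell+|N_H(v_i)|-(i-1)\bigr)$ for $\ell\ge j$.
\end{lemma}

\begin{proof}
Choose $f(v_1),f(v_2),\dots$ in turn. Because the neighborhoods are nested, the $i-1$ earlier images all lie in $N_H(v_i)\cup L$, so $f(v_i)$ has exactly the stated number of choices, whatever the earlier choices were.

Suppose $G$ has an induced cycle $C_k$ with $k\ge4$; then the complement of $C_k$ is an induced subgraph of the bipartite graph $H$. For $k\ge6$ the cycle has three pairwise nonadjacent vertices, which form a triangle in $H$. For $k=5$ the complement is a $5$-cycle. Both are impossible. For $k=4$ the complement consists of two disjoint edges $va$, $v'b$ with $v,v'\in V$, $a,b\in W$ and no further edge. Then $a\in N_H(v)\setminus N_H(v')$ and $b\in N_H(v')\setminus N_H(v)$, which contradicts nestedness.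
\end{proof}

Once one shift works, all larger shifts work.

\begin{lemma}\label{lem:shift}
Let $G^+$ arise from a biclique $G$ by adding a vertex adjacent to all vertices of $G$. Then $G^+$ is a biclique, $P(G^+;x)=x\,P(G;x-1)$, and if $G-w$ is chordal then so is $G^+-w$.
\end{lemma}

\begin{proof}
Put the new vertex in $W$. It takes any of $x$ colors and leaves $x-1$ colors for $G$. It lies on no induced cycle of length at least $4$, since no vertex of such a cycle is adjacent to all the others.
\end{proof}

To obtain roots that are not integers we spoil nestedness by a single vertex $w\in W$. At most one vertex of $V$ can take the color of $w$, so $g_H$ becomes a sum of products of linear factors, one for each choice of that vertex and one for no choice.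

\begin{example}\label{ex:i}
Let $V=\{v_1,v_2,v_3,v_4\}$ and $W=\{w_1,w_2,w\}$. In $H$ join $v_3,v_4$ to $w_1,w_2$, and join $w$ to $v_1$ and $v_3$. Apply the count of Lemma \ref{lem:nested} to the vertices of $V$ not mapped to $w$. If $w$ is not used, $v_1,\dots,v_4$ have $\ell,\ \ell-1,\ \ell,\ \ell-1$ choices. If $f(v_1)=w$, then $v_2,v_3,v_4$ have $\ell,\ \ell+1,\ \ell$ choices. If $f(v_3)=w$, then $v_1,v_2,v_4$ have $\ell,\ \ell-1,\ \ell$ choices. Hence
\[
g_H(\ell)=\ell^2\bigl[(\ell-1)^2+(\ell+1)+(\ell-1)\bigr]=\ell^2(\ell^2+1),
\]
and $P(G;x)=x(x-1)(x-2)(x-3)^2\bigl((x-3)^2+1\bigr)$. So $p=x^2+1$ occurs with $n=3$.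
\end{example}

\section{A staircase with one extra vertex}\label{sec:stair}

The products in Example \ref{ex:i} share most of their factors for a simple reason. If consecutive vertices have $z-\lambda-1,\dots,z-\lambda-m$ choices and one earlier vertex is removed, the numbers become $z-\lambda,\dots,z-\lambda-m+1$: only one factor of the product changes. We build $V$ from blocks so that the factors that change take few distinct values, each $d$ times.

Fix $d\ge1$, $R\ge1$ and integer \emph{nodes} $0=u_0<u_1<\dots<u_R$. Let $J$ be the set of pairs $(t,i)$ with $0\le t\le R-1$ and $1\le i\le d$, and put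
\[
\delta_t=u_{t+1}-u_t,\qquad A_t=z-u_t,\qquad T_{t,i}=A_t^{\,d-i}A_{t+1}^{\,i-1}.
\]
Each $T_{t,i}$ is monic of degree $d-1$ in $z$.

\begin{proposition}\label{prop:graph}
Let $b_{t,i}$, $(t,i)\in J$, be integers with $0\le b_{t,i}\le\delta_t$, and let
\[
Q(z)=A_R^{\,d}+\sum_{(t,i)\in J}b_{t,i}T_{t,i},\qquad c=(d-1)u_R .
\]
There is a biclique $G$ with a vertex $w$ such that $G-w$ is chordal and
\[
P(G;x)=(x)_{c+1}\prod_{a=1}^{u_R-1}(x-c-a)^d\cdot Q(x-c).
\]
\end{proposition}

\begin{proof}
Number the pairs in $J$ lexicographically by $k=1,\dots,r$, where $r=Rd$. For $k=(t,i)$ put $\lambda_k=u_t$, $\lambda_k'=u_{t+1}$, $m_k=\delta_t$, $b_k=b_{t,i}$, and let $s_k=m_1+\dots+m_k$ and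
\[
n_k=s_{k-1}-\lambda_k .
\]
Then $n_1=0$ and $n_{k+1}-n_k=m_k+\lambda_k-\lambda_{k+1}=\lambda'_k-\lambda_{k+1}\ge0$, because $\lambda_{k+1}$ is $u_t$ or $u_{t+1}$. Also $s_r=du_R$, so $n_r=du_R-\delta_{R-1}-u_{R-1}=c$.

Let $H$ have parts $V=V_1\sqcup\dots\sqcup V_r$ with $|V_k|=m_k$ and $W=\{w_1,\dots,w_c,w\}$. Join every vertex of $V_k$ to $w_1,\dots,w_{n_k}$, and join $w$ to exactly $b_k$ vertices of $V_k$; this is where $0\le b_k\le m_k$ is used. Figure \ref{fig:stair} shows an instance. Let $G$ be the complement of $H$. In $H-w$ the neighborhoods are nested along $V_1,V_2,\dots$, so $G-w$ is chordal by Lemma \ref{lem:nested}.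

Let $\ell\ge|V|$ and $z=\ell+1$. For injections that avoid $w$, Lemma \ref{lem:nested} gives the first vertex of $V_k$ exactly $\ell+n_k-s_{k-1}=z-\lambda_k-1$ choices, so $V_k$ contributes $(z-\lambda_k-1)_{m_k}$. For injections with $f(v^*)=w$, $v^*\in V_k$ (there are $b_k$ choices of $v^*$), apply the lemma to $V\setminus\{v^*\}$: blocks $V_l$ with $l<k$ contribute as before, $V_k$ contributes $(z-\lambda_k-1)_{m_k-1}$, and blocks with $l>k$ have one predecessor fewer and contribute $(z-\lambda_l)_{m_l}$. Let
\[
C_l=(z-\lambda_l-1)_{m_l-1}=\prod_{\lambda_l<a<\lambda_l'}(z-a).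
\]
Then $(z-\lambda_l-1)_{m_l}=C_l\,(z-\lambda'_l)$ and $(z-\lambda_l)_{m_l}=(z-\lambda_l)\,C_l$, so
\[
g_H(\ell)=\prod_lC_l\cdot\Bigl[\prod_l(z-\lambda'_l)+\sum_kb_k\prod_{l<k}(z-\lambda'_l)\prod_{l>k}(z-\lambda_l)\Bigr].
\]
The first term in the bracket is $A_1^d\cdots A_R^d$. For $k=(t,i)$, the product over $l<k$ is $A_1^d\cdots A_t^d\cdot A_{t+1}^{i-1}$ and the product over $l>k$ is $A_t^{d-i}\cdot A_{t+1}^d\cdots A_{R-1}^d$; together they give $A_1^d\cdots A_{R-1}^d\,T_{t,i}$. Thus the bracket equals $A_1^d\cdots A_{R-1}^d\,Q(z)$. The product $\prod_lC_l$ contains $(z-a)^d$ for each integer $a$ with $0<a<u_R$ that is not a node, and the factors $A_s^d$ supply the nodes. Hence $g_H(\ell)=\prod_{a=1}^{u_R-1}(z-a)^d\cdot Q(z)$. Since $|W|=c+1$, we have $z=x-c$ in Lemma \ref{lem:count}. The formula holds for all large integers $x$, hence as an identity of polynomials.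
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\foreach \x/\y in {0/3,1/3,0/2,1/2,0/1,1/1,0/0,1/0,2/0} \fill[gray!40] (\x,\y) rectangle ++(1,1);
\foreach \y in {5,3,0} \fill[black!70] (4,\y) rectangle ++(1,1);
\draw[gray] (0,0) grid (3,6);
\draw[gray] (4,0) grid (5,6);
\foreach \y in {0,1,2,4,6} \draw[thick] (-0.3,\y) -- (5.3,\y);
\foreach \x/\t in {0.5/w_1,1.5/w_2,2.5/w_3,4.5/w} \node at (\x,6.5) {$\t$};
\foreach \y/\t in {5/V_1,3/V_2,1.5/V_3,0.5/V_4} \node at (-1,\y) {$\t$};
\end{tikzpicture}
\caption{The bipartite complement $H$ of the biclique in Proposition \ref{prop:graph} for $d=2$, nodes $0,2,3$ and $(b_1,b_2,b_3,b_4)=(1,1,0,1)$. Rows are the vertices of $V$, grouped into blocks; columns are the vertices of $W$; filled cells are the edges of $H$. The light cells form a staircase (nested neighborhoods), and the column $w$ has $b_k$ dark cells in block $V_k$.}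
\label{fig:stair}
\end{figure}

Example \ref{ex:i} is the case $d=2$, $R=1$, $u_1=2$, $b=(1,1)$, where $Q=(z-2)^2+z+(z-2)=(z-1)^2+1$ and $c=2$.

It remains to show that every monic $p\in\mathbb Z[x]$ of degree $d$ has a translate of the form $Q$: we want nodes, an integer $h\ge0$ and integers $b_{t,i}$ with
\begin{equation}\label{eq:goal}
E:=p(z-h)-A_R^{\,d}=\sum_{(t,i)\in J}b_{t,i}T_{t,i},\qquad 0\le b_{t,i}\le\delta_t .
\end{equation}
Because $p$ is monic, $\deg E<d$, so \eqref{eq:goal} is a system of $d$ linear equations for an integer point of a box.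

\section{The choice of nodes, and quadratics by hand}\label{sec:quad}

The plan is to make the box large. If the gaps $\delta_t$ are about $N$, then at the scale $z=Nw$ the polynomial $p(z-h)$ looks like a pure power $(w-h/N)^d$, whatever $p$ is. So one real solution of \eqref{eq:goal}, at distance of order $N$ from the faces of the box, should serve for all $p$. The difficulty is to move from it to an integer solution by steps much smaller than $N$.

Equally spaced nodes $u_t=tN$ cannot do this. If $N$ divides all nodes, then $A_t\equiv z$ and $Q\equiv z^{d-1}\bigl(z+\sum b_{t,i}\bigr)\pmod N$. For $d\ge3$ the right side has a repeated root. The discriminant of a monic polynomial is an integer polynomial in its coefficients, is invariant under translation, and vanishes when there is a repeated root; hence $N$ divides the discriminant of $p$. If $p$ has distinct roots, $N$ stays bounded. The same applies to $R=1$, with $N=u_1$.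

So the nodes must be perturbed. Rounding a real solution leaves an error whose $z^j$-coefficient has size about $N^{d-1-j}$. Nodes $tN+O(1)$ suggest removing it with the building blocks $N^kz^j$, but digits in base $N$ are as large as the box. The remedy is an intermediate scale: take $N=M^2$ and perturb at the scales $M$ and $1$, so that the blocks $M^kz^j$ become available and the digits have size $M$ only.

Here is the whole argument for $d=2$. Let $M$ be even, $h=M^2/2$, $R=3$, and choose the gaps $\delta_0=M^2$, $\delta_1=M^2+M$, $\delta_2=M^2+M+1$. Now $T_{t,1}=A_t$ and $T_{t,2}=A_{t+1}$, and taking differences gives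
\begin{equation}\label{eq:quadblocks}
z=A_0,\quad M^2=A_0-A_1,\quad M=-A_0+2A_1-A_2,\quad 1=-A_1+2A_2-A_3 .
\end{equation}
The coefficients in \eqref{eq:quadblocks} do not depend on $M$.

\emph{A real solution.} Put $z=M^2w$ and $b=M^2\beta$, and divide \eqref{eq:goal} by $M^4$. As $M\to\infty$, $M^{-2}A_t\to w-t$, and the left side tends to $(w-\frac12)^2-(w-3)^2=5w-\frac{35}4$. The limit equation has the solution
\[
5w-\tfrac{35}4=\tfrac3{16}\,w+\tfrac78\,(w-1)+\tfrac{63}{64}\bigl[(w-1)+(w-2)+(w-2)+(w-3)\bigr]
\]
with all six coefficients in $[\frac1{64},\frac{63}{64}]$. For finite $M$ keep the last four coefficients and solve two linear equations for the first two, which tend to $\frac3{16}$ and $\frac78$. For large $M$ this gives real $b^*_{t,i}\in[\frac1{64}M^2,\frac{63}{64}M^2]$ solving the equation in \eqref{eq:goal}.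

\emph{Repair.} The error $F=E-\sum\lfloor b^*_{t,i}\rfloor T_{t,i}=f_1z+f_0$ has integer coefficients, and it is a combination of six polynomials $z-u_t$ with coefficients in $[0,1)$. As $u_3=3M^2+2M+1\le 6M^2$, we get $0\le f_1<6$ and $|f_0|\le36M^2$. Write $f_0=c_2M^2+c_1M+c_0$ with $0\le c_0,c_1<M$ and $|c_2|\le 36$. By \eqref{eq:quadblocks}, $F$ is an integer combination of $A_0=T_{0,1}$, $A_1=T_{0,2}$, $A_2=T_{1,2}$, $A_3=T_{2,2}$ with coefficients $O(M)$. Adding them to $\lfloor b^*_{t,i}\rfloor$ gives integers in $[0,M^2]\subseteq[0,\delta_t]$ for large $M$, which solves \eqref{eq:goal}.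

In degree $d$ the real solution has an equally explicit form. The new task is to replace \eqref{eq:quadblocks}: we need all blocks $M^kz^j$ as integer combinations of the $T_{t,i}$ with coefficients bounded independently of $M$. A dimension argument will give this up to a fixed integer factor $q$, and a congruence will remove $q$.

\section{Arbitrary degree}\label{sec:general}

Fix $d\ge2$, let $R=d^3$ and $r=|J|=d^4$, and for an integer $M\ge2$ take the nodes
\[
u_t=tM^2+t^dM+t^{d^2}\qquad(0\le t\le R).
\]
Then $u_0=0$, $\delta_t\ge M^2$, and $u_t/M^2\to t$ as $M\to\infty$. The exponents $d$, $d^2$ and the value of $R$ are explained by Lemma \ref{lem:blocks}. For $F=\sum_jf_jz^j\in\mathbb R[z]_{<d}$ put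
\[
\widetilde F(w)=M^{-2(d-1)}F(M^2w),\qquad \|F\|=\max_j|f_j|\,M^{-2(d-1-j)},
\]
so that $\|F\|$ is the largest absolute value of a coefficient of $\widetilde F$; it is a norm. With $B=R+R^d+R^{d^2}$ we have $0\le u_t/M^2\le B$. Since $\widetilde T_{t,i}$ is a product of $d-1$ factors $w-u_s/M^2$, and the sum of the absolute values of the coefficients is submultiplicative,
\begin{equation}\label{eq:K}
\|T_{t,i}\|\le K:=(1+B)^{d-1},
\end{equation}
a bound depending only on $d$. One elementary fact will be used both over $\mathbb R$ and modulo $q$.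

\begin{lemma}\label{lem:unimod}
The polynomials $z^{d-i}(z-1)^{i-1}$, $1\le i\le d$, generate the group $\mathbb Z[z]_{<d}$, and they form a basis of $\mathbb R[z]_{<d}$.
\end{lemma}

\begin{proof}
For $0\le j\le d-1$ expand $z^j=z^j\bigl(z-(z-1)\bigr)^{d-1-j}$ by the binomial theorem: every term is an integer multiple of $z^a(z-1)^b$ with $a+b=d-1$. Over $\mathbb R$, $d$ spanning vectors of a $d$-dimensional space form a basis.
\end{proof}

\subsection*{A real solution deep inside the box}

\begin{lemma}\label{lem:real}
There is $\eta=\eta(d)>0$ such that for every monic $p\in\mathbb R[x]$ of degree $d$ and all sufficiently large $M$ there are reals $b^*_{t,i}$ with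
\[
p(z-M^2/2)-A_R^{\,d}=\sum_{(t,i)\in J}b^*_{t,i}T_{t,i},\qquad \eta M^2\le b^*_{t,i}\le(1-\eta)M^2 .
\]
\end{lemma}

\begin{proof}
Put $z=M^2w$, $b^*=M^2\beta$ and divide by $M^{2d}$. With $p=x^d+\sum_{j<d}p_jx^j$ the equation becomes
\begin{equation}\label{eq:scaled}
(w-\tfrac12)^d+\sum_{j<d}p_jM^{-2(d-j)}(w-\tfrac12)^j-\Bigl(w-\frac{u_R}{M^2}\Bigr)^d=\sum\beta_{t,i}\widetilde T_{t,i}.
\end{equation}
As $M\to\infty$, coefficientwise, the left side tends to $(w-\frac12)^d-(w-R)^d$, and $\widetilde T_{t,i}$ tends to $\tau_{t,i}=(w-t)^{d-i}(w-t-1)^{i-1}$.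

We first solve the limit equation $(w-\frac12)^d-(w-R)^d=\sum\beta_{t,i}\tau_{t,i}$. The identity $(a-b)\sum_{i=1}^da^{d-i}b^{i-1}=a^d-b^d$ with $a-b=1$ gives $\sum_i\tau_{t,i}=(w-t)^d-(w-t-1)^d$, and these telescope:
\begin{equation}\label{eq:tele}
\sum_{t=1}^{R-1}\sum_{i=1}^d\tau_{t,i}=(w-1)^d-(w-R)^d .
\end{equation}
For the remaining half step let $\varphi_i=2^{-d}\sum_{j<i}\binom dj$, so $0<\varphi_i<1$ for $1\le i\le d$. With $a=w$, $b=w-1$ we may multiply by $a-b=1$:
\begin{align*}
\sum_{i=1}^d\varphi_i\tau_{0,i}&=\sum_{i=1}^d\varphi_i\bigl(a^{d-i+1}b^{i-1}-a^{d-i}b^i\bigr)\\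
&=\varphi_1a^d+\sum_{j=1}^{d-1}(\varphi_{j+1}-\varphi_j)a^{d-j}b^j-\varphi_db^d .
\end{align*}
Here $\varphi_1=2^{-d}$, $\varphi_{j+1}-\varphi_j=2^{-d}\binom dj$ and $\varphi_d=1-2^{-d}$, so the sum is $2^{-d}(a+b)^d-b^d=(w-\frac12)^d-(w-1)^d$. Adding \eqref{eq:tele}, we see that $\beta_{0,i}=\varphi_i$ and $\beta_{t,i}=1$ $(t\ge1)$ solve the limit equation.

This solution lies on the boundary of the unit cube, but the coordinates with $t=0$ have room to absorb a perturbation. By Lemma \ref{lem:unimod} the polynomial \eqref{eq:tele} equals $\sum_i\xi_i\tau_{0,i}$ for some reals $\xi_i$. Then $\beta^0_{0,i}=\varphi_i+\epsilon\xi_i$ and $\beta^0_{t,i}=1-\epsilon$ $(t\ge1)$ also solve the limit equation, and for small $\epsilon>0$ all coordinates lie in $(0,1)$. Choose $\eta>0$ with $2\eta\le\beta^0_{t,i}\le1-2\eta$; both $\epsilon$ and $\eta$ depend only on $d$.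

For finite $M$ keep $\beta_{t,i}=\beta^0_{t,i}$ for $t\ge1$ and read \eqref{eq:scaled} as $d$ linear equations for $\beta_{0,1},\dots,\beta_{0,d}$. The matrix of this system converges to the matrix of the basis $\tau_{0,1},\dots,\tau_{0,d}$, which is invertible, and the right side converges. By Cramer's rule the system is solvable for large $M$ and $\beta_{0,i}\to\beta^0_{0,i}$. So all $\beta_{t,i}$ lie in $[\eta,1-\eta]$ for large $M$.
\end{proof}

The shift by $M^2/2$ cannot be dropped from this argument. Without it the limit equation reads $w^d-(w-R)^d=\sum\beta_{t,i}\tau_{t,i}$, and the coefficient of $w^{d-1}$ forces $\sum\beta_{t,i}=dR=|J|$, which in the unit cube holds only at a corner.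

\subsection*{The blocks $M^kz^j$}

To get coefficients that do not depend on $M$, we replace $M^2$, $M$ and $1$ by independent indeterminates, find identities there, and substitute back.

\begin{lemma}\label{lem:blocks}
There are integers $q,D\ge1$ depending only on $d$ such that for all $M$, all $0\le j\le d-1$ and all $0\le k\le2(d-1-j)$,
\[
q\,M^kz^j=\sum_{t=0}^{R-1}v_t\,T_{t,1}\qquad\text{for some integers } v_t \text{ with } |v_t|\le D .
\]
\end{lemma}

\begin{proof}
Let $\mathcal S$ be the $\mathbb Q$-vector space of homogeneous polynomials of degree $d-1$ in indeterminates $\zeta,\nu,\mu,\varepsilon$, and let $\widehat A_t=\zeta-t\nu-t^d\mu-t^{d^2}\varepsilon$. We claim that $\widehat A_0^{\,d-1},\dots,\widehat A_{R-1}^{\,d-1}$ span $\mathcal S$. It suffices to show that a linear functional $\psi$ on $\mathcal S$ vanishing on them is zero. By the multinomial theorem, $\psi(\widehat A_t^{\,d-1})$ is the value at $t$ of the polynomial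
\[
\sum_{a_0+a_1+a_2+a_3=d-1}(-1)^{a_1+a_2+a_3}\binom{d-1}{a_0,a_1,a_2,a_3}\,\psi(\zeta^{a_0}\nu^{a_1}\mu^{a_2}\varepsilon^{a_3})\;s^{\,a_1+da_2+d^2a_3}
\]
in $s$. Its degree is at most $(d-1)d^2<R$ and it has the $R$ zeros $0,\dots,R-1$, so it is the zero polynomial. The exponents $a_1+da_2+d^2a_3$ are base-$d$ expansions with digits at most $d-1$, so they determine $a_1,a_2,a_3$ and hence $a_0$. No two terms combine, so $\psi$ vanishes on every monomial, and $\psi=0$.

Write each of the finitely many monomials $m\in\mathcal S$ as a rational combination of the $\widehat A_t^{\,d-1}$, and let $q$ be a common denominator. Then $qm=\sum_tv_t(m)\widehat A_t^{\,d-1}$ with integers $v_t(m)$, bounded in absolute value by some $D$; nothing here involves $M$. The substitution $\zeta=z$, $\nu=M^2$, $\mu=M$, $\varepsilon=1$ sends $\widehat A_t^{\,d-1}$ to $A_t^{d-1}=T_{t,1}$. Given $j,k$, write $k=2a+b$ with $b\in\{0,1\}$. Then $a+b=\lceil k/2\rceil\le d-1-j$, so $m=\zeta^j\nu^a\mu^b\varepsilon^{\,d-1-j-a-b}$ is a monomial in $\mathcal S$, and it is sent to $M^kz^j$.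
\end{proof}

\subsection*{Repairing the rounding error}

Lemma \ref{lem:blocks} reaches only polynomials divisible by $q$. Since $q$ does not depend on $M$, we are free to take $M$ divisible by $q$. Then $u_1=M^2+M+1\equiv1\pmod q$, and the first $d$ polynomials $T_{0,i}$ fix any residue class modulo $q$ at bounded cost.

\begin{lemma}\label{lem:repair}
Let $q\mid M$ and $M\ge(r+d)K+1$. Every $F\in\mathbb Z[z]_{<d}$ with $\|F\|\le rK$ can be written as $F=\sum_{(t,i)\in J}e_{t,i}T_{t,i}$ with integers $|e_{t,i}|\le(q+d^2D)M$.
\end{lemma}

\begin{proof}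
Modulo $q$ we have $A_0=z$ and $A_1\equiv z-1$, so $T_{0,i}\equiv z^{d-i}(z-1)^{i-1}$. By Lemma \ref{lem:unimod}, after reducing coefficients modulo $q$, there are $\sigma_i\in\{0,\dots,q-1\}$ with $F-\sum_i\sigma_iT_{0,i}=qF'$ and $F'=\sum_jf'_jz^j\in\mathbb Z[z]_{<d}$. By \eqref{eq:K}, $\|F'\|\le(rK+dqK)/q\le(r+d)K$.

Let $N_j=2(d-1-j)$ and $c_{j,N_j}=\lfloor f'_j/M^{N_j}\rfloor$; then $|c_{j,N_j}|\le(r+d)K+1\le M$. The remainder $f'_j-c_{j,N_j}M^{N_j}$ lies in $[0,M^{N_j})$; expand it in base $M$. This gives $F'=\sum_j\sum_{k=0}^{N_j}c_{j,k}M^kz^j$ with integers $|c_{j,k}|\le M$, a sum of $\sum_j(N_j+1)=d^2$ terms. Multiply by $q$ and apply Lemma \ref{lem:blocks} to each term: $qF'$ is an integer combination of the $T_{t,1}$ with coefficients at most $d^2DM$ in absolute value. Add the $\sigma_i<q$.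
\end{proof}

\begin{proposition}\label{prop:arith}
Let $p\in\mathbb Z[x]$ be monic of degree $d\ge2$. For all sufficiently large multiples $M$ of $2q$, the system \eqref{eq:goal} with $h=M^2/2$ has a solution in integers $b_{t,i}$.
\end{proposition}

\begin{proof}
Since $M$ is even and $p$ has integer coefficients, $E\in\mathbb Z[z]_{<d}$. Take $b^*$ from Lemma \ref{lem:real} and let
\[
F=E-\sum\lfloor b^*_{t,i}\rfloor T_{t,i}=\sum\bigl(b^*_{t,i}-\lfloor b^*_{t,i}\rfloor\bigr)T_{t,i}.
\]
The first expression shows $F\in\mathbb Z[z]_{<d}$, the second and \eqref{eq:K} show $\|F\|\le rK$. With $e$ from Lemma \ref{lem:repair}, the integers $b_{t,i}=\lfloor b^*_{t,i}\rfloor+e_{t,i}$ satisfy $E=\sum b_{t,i}T_{t,i}$ and $|b_{t,i}-b^*_{t,i}|\le1+(q+d^2D)M\le\eta M^2$ for large $M$. Hence $0\le b_{t,i}\le M^2\le\delta_t$.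
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $d=\deg p$. If $d=0$, then $p=1$; take $G=K_1$, with $P(G;x)=x$, for every $n\ge0$. If $p=x+a$ and $n\ge\max(0,a)$, take $G=K_m$ with $m=n-a+1\ge1$; the last factor of $(x)_m$ is $x-(n-a)=p(x-n)$. In both cases deleting a vertex leaves a complete or empty graph, which is chordal.

Let $d\ge2$. Proposition \ref{prop:arith} gives nodes, $h\ge0$ and admissible $b_{t,i}$ with $Q(z)=p(z-h)$. Proposition \ref{prop:graph} gives a biclique $G_0$ with $G_0-w$ chordal and $P(G_0;x)=p(x-n_0)\prod_j(x-a_j)$, where $n_0=c+h\ge0$ and $a_j\in\mathbb Z$. Each application of Lemma \ref{lem:shift} raises the shift and every $a_j$ by $1$, adds the factor $x$, and keeps the graph minus $w$ chordal. Apply it $n-n_0$ times.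
\end{proof}

\section{Consequences and sharpness}\label{sec:conseq}

\begin{corollary}\label{cor:factors}
For a monic $f\in\mathbb Q[x]$ the following are equivalent: $f\in\mathbb Z[x]$; some integer translate $f(x-n)$ divides the chromatic polynomial of a biclique; some integer translate $f(x-n)$ divides the chromatic polynomial of a graph.
\end{corollary}

\begin{proof}
The first condition implies the second by Theorem \ref{thm:main}, and the second implies the third. The third gives $f(x-n)\in\mathbb Z[x]$ by (A), hence $f\in\mathbb Z[x]$.
\end{proof}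

\begin{corollary}\label{cor:fields}
\begin{itemize}
\item[(a)] In Theorem \ref{thm:main}, $P(G;x)$ and $p$ have the same splitting field over $\mathbb Q$. Every finite Galois extension of $\mathbb Q$ is the splitting field of the chromatic polynomial of a biclique.
\item[(b)] For every algebraic integer $\alpha$ and all large $n$, the number $\alpha+n$ is a root of the chromatic polynomial of a biclique.
\item[(c)] For monic $p_1,\dots,p_s\in\mathbb Z[x]$, exponents $e_1,\dots,e_s\ge1$ and all large $n$, there is a biclique whose chromatic polynomial is divisible by $\prod_ip_i(x-n)^{e_i}$.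
\end{itemize}
\end{corollary}

\begin{proof}
(a) The roots of $P(G;x)$ are integers and the numbers $\rho+n$ with $p(\rho)=0$. A finite Galois extension is $\mathbb Q(\theta)$ by the primitive element theorem; multiplying $\theta$ by a suitable positive integer makes it an algebraic integer, whose minimal polynomial $p$ is monic in $\mathbb Z[x]$. The extension is normal, so it contains all roots of $p$ and is the splitting field of $p$. For (b) apply the theorem to the minimal polynomial of $\alpha$, and for (c) to $\prod_ip_i^{e_i}$.
\end{proof}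

The extra vertex $w$ cannot be avoided.

\begin{proposition}\label{prop:chordal}
If $p(x-n)$ divides $P(G;x)$ for a chordal graph $G$, then the monic polynomial $p$ is a product of linear factors over $\mathbb Z$.
\end{proposition}

\begin{proof}
A chordal graph has a perfect elimination ordering \cite{Dirac}: an ordering $v_1,\dots,v_N$ of its vertices in which the neighbors of each $v_i$ among $v_{i+1},\dots,v_N$ form a clique, say of size $a_i\ge0$. Color $v_N,\dots,v_1$ in this order. The $a_i$ colored neighbors of $v_i$ have distinct colors, so $v_i$ has $x-a_i$ choices for $x\ge N$, and $P(G;x)=\prod_i(x-a_i)$. By unique factorization, $p(x-n)$ is a product of some of these factors.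
\end{proof}

Finally, the shift cannot be bounded independently of $p$. Let $S(p)$ be the set of integers $n\ge0$ such that $p(x-n)$ divides $P(G;x)$ for some biclique $G$.

\begin{proposition}\label{prop:shifts}
For every monic $p\in\mathbb Z[x]$ there is an integer $n_p\ge0$ with $S(p)=\{n\in\mathbb Z:n\ge n_p\}$. For $p=x+a$ one has $n_p=\max(0,a)$.
\end{proposition}

\begin{proof}
The set $S(p)$ is nonempty by Theorem \ref{thm:main}. If $p(x-n)$ divides $P(G;x)$, then $p(x-n-1)$ divides $xP(G;x-1)=P(G^+;x)$ by Lemma \ref{lem:shift}, so $S(p)$ is closed under $n\mapsto n+1$; let $n_p$ be its least element. For $p=x+a$, the root $n-a$ of $p(x-n)$ must be nonnegative by (B), so $n_p\ge\max(0,a)$, and the complete graphs in the proof of Theorem \ref{thm:main} give equality.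
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Algebraic Properties of Chromatic Polynomials and Their Roots},
\texttt{https://core.ac.uk/download/29362126.pdf}.

\bibitem{Dirac}
Dirac, 1961.

\bibitem{Whitney}
Whitney, 1932.

\end{thebibliography}
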